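\title{Regular B-cardinals can be bounded below the dominating number}

\begin{abstract}
An infinite cardinal $\kappa$ is a B-cardinal if there is a $\kappa$-sequence in ${}^{\omega}\omega$ such that every function dominates, modulo finite sets, only boundedly many of its terms. The regular B-cardinals lie between $\mathfrak b$ and $\mathfrak d$, and $\operatorname{cf}\mathfrak d$ is one of them. We show that their supremum can be strictly smaller than $\mathfrak d$: if ZFC is consistent, then so is ZFC together with ``$\mathfrak d=\aleph_{\omega_1}$ and $\aleph_1$ is the only regular B-cardinal''. No large cardinals are used. For a singular strong limit cardinal $\lambda$ of uncountable cofinality $\theta$ we force a $\theta$-directed partial order of cofinality $\lambda$ for which every infinite regular cardinal below $\lambda$ other than $\theta$ is a caliber. Hechler's theorem then embeds this order cofinally into ${}^{\omega}\omega$.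
\end{abstract}

\section{The question and the results}\label{sec:intro}

For $x,y\in{}^{\omega}\omega$ write $x\le^* y$ if $x(n)\le y(n)$ for all but finitely many $n$, and $x<^*y$ if $x(n)<y(n)$ for all but finitely many $n$. The bounding number $\mathfrak b$ is the least size of a subset of ${}^{\omega}\omega$ with no $\le^*$-upper bound. The dominating number $\mathfrak d$ is the least size of a dominating family, that is, of a set $\mathcal F\subseteq{}^{\omega}\omega$ such that every function is $\le^*$-below a member of $\mathcal F$. Every countable family is bounded, so $\aleph_1\le\mathfrak b$.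

\begin{definition}\label{def:B}
Let $\kappa$ be an infinite cardinal. A sequence $\langle f_\xi:\xi<\kappa\rangle$ in ${}^{\omega}\omega$ is a \emph{B-sequence} if for every $f\in{}^{\omega}\omega$ the set $\{\xi<\kappa:f_\xi\le^*f\}$ is bounded in $\kappa$. The cardinal $\kappa$ is a \emph{B-cardinal} if there is a B-sequence of length $\kappa$.
\end{definition}

A B-sequence is unbounded in a hereditary sense: each of its cofinal subsequences is $\le^*$-unbounded. Equivalently, $\kappa$ is a B-cardinal if and only if there is a Galois--Tukey morphism $(\kappa,\kappa,\le)\le({}^{\omega}\omega,{}^{\omega}\omega,\le^*)$, that is, a pair of maps $\varphi\colon\kappa\to{}^{\omega}\omega$ and $\psi\colon{}^{\omega}\omega\to\kappa$ such that $\varphi(\xi)\le^*f$ implies $\xi\le\psi(f)$; here $\varphi(\xi)=f_\xi$ and $\psi(f)$ is a bound of $\{\xi:f_\xi\le^*f\}$. So the B-cardinals are the cardinals whose cofinal structure can be found inside ${}^{\omega}\omega$. The following facts are known; we include the short proofs.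

\begin{proposition}\label{prop:facts}
\begin{enumerate}
\item[(a)] $\kappa$ is a B-cardinal if and only if $\operatorname{cf}\kappa$ is a B-cardinal.
\item[(b)] Every regular B-cardinal $\kappa$ satisfies $\mathfrak b\le\kappa\le\mathfrak d$.
\item[(c)] $\operatorname{cf}\mathfrak d$ is a regular B-cardinal.
\item[(d)] $\mathfrak b$ is a regular B-cardinal.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\langle\xi_\alpha:\alpha<\operatorname{cf}\kappa\rangle$ be strictly increasing and cofinal in $\kappa$. If $\langle f_\xi:\xi<\kappa\rangle$ is a B-sequence, so is $\langle f_{\xi_\alpha}:\alpha<\operatorname{cf}\kappa\rangle$. Conversely, let $\langle g_\alpha:\alpha<\operatorname{cf}\kappa\rangle$ be a B-sequence and put $f_\xi=g_{\alpha(\xi)}$, where $\alpha(\xi)$ is least with $\xi\le\xi_{\alpha(\xi)}$. If $g_\alpha\le^*f$ holds only for $\alpha\le\beta$, then $f_\xi\le^*f$ holds only for $\xi\le\xi_\beta$.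

(b) If $\kappa<\mathfrak b$, one function bounds all terms of a given $\kappa$-sequence. If $\kappa>\mathfrak d$ is regular, one member of a dominating family of size $\mathfrak d$ bounds $\kappa$ many terms.

(c) Let $\{d_\alpha:\alpha<\mathfrak d\}$ be dominating. For $\xi<\mathfrak d$ the family $\{d_\alpha:\alpha<\xi\}$ is not dominating, so there is $f_\xi$ with $f_\xi\not\le^*d_\alpha$ for all $\alpha<\xi$. If $f\le^*d_\alpha$ and $f_\xi\le^*f$, then $\xi\le\alpha$. Thus $\mathfrak d$ is a B-cardinal, and (a) applies.

(d) Let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded and choose recursively an upper bound $f_\xi$ of $\{g_\xi\}\cup\{f_\eta:\eta<\xi\}$. A function that bounds cofinally many $f_\xi$ bounds every $g_\xi$, so $\mathfrak b$ is a B-cardinal. By (a) and (b), $\mathfrak b\le\operatorname{cf}\mathfrak b$.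
\end{proof}

So $\mathfrak b$ is the least regular B-cardinal, and if $\mathfrak d$ is regular, it is the largest. If $\mathfrak d$ is singular, it is still a B-cardinal, but by (a) this says nothing more than that $\operatorname{cf}\mathfrak d$ is one. It is natural to ask whether $\mathfrak d$ is nevertheless determined by the regular B-cardinals, as their supremum. The question is posed in \cite{Egoroff}.

\medskip
\noindent\textbf{Question.} Is it consistent with ZFC that $\sup\{\kappa:\kappa\text{ is a regular B-cardinal}\}<\mathfrak d$?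
\medskip

One may well guess that the answer is no. The supremum equals $\mathfrak d$ when $\mathfrak d$ is regular, and the most direct way of making $\mathfrak d$ singular produces regular B-cardinals cofinally below it (Example~\ref{ex:small}). On the other hand, the diagonal argument in (c) does not adapt to a regular $\kappa<\mathfrak d$: one can choose $f_\xi$, $\xi<\kappa$, so that no term is dominated by an earlier one, but nothing prevents a function outside the sequence from dominating $\kappa$ many terms. The answer is yes.

\begin{theorem}\label{thm:B}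
Let $\lambda$ be a singular strong limit cardinal with $\theta=\operatorname{cf}\lambda>\omega$. There is a forcing extension in which $\mathfrak d=\lambda$, $\mathfrak b=\theta=\operatorname{cf}\mathfrak d$, and $\theta$ is the only regular B-cardinal. Hence $\sup\{\kappa:\kappa\text{ is a regular B-cardinal}\}=\theta<\mathfrak d$ in this extension.
\end{theorem}

\begin{corollary}\label{cor:C}
If $V\models\mathrm{GCH}$, then Theorem~\ref{thm:B} applies to every singular $\lambda$ of uncountable cofinality, and $\lambda=\aleph_{\omega_1}$ gives an extension in which $\mathfrak d=\aleph_{\omega_1}$ and $\aleph_1$ is the only regular B-cardinal. In particular, if ZFC is consistent, then so is ZFC together with ``\,$\mathfrak d=\aleph_{\omega_1}$ and $\aleph_1$ is the only regular B-cardinal''. This is optimal: if the supremum of the regular B-cardinals is smaller than $\mathfrak d$, then $\mathfrak d\ge\aleph_{\omega_1}$; and $\operatorname{cf}\mathfrak d\ge\aleph_1$ is always a regular B-cardinal.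
\end{corollary}

The proof translates the problem into one about abstract partial orders. Let $Q$ be a partial order. It is \emph{$\theta$-directed} if every subset of size less than $\theta$ has an upper bound. Its \emph{cofinality} $\operatorname{cof}(Q)$ is the least size of a set $C\subseteq Q$ such that every element of $Q$ lies below a member of $C$. An infinite regular cardinal $\kappa$ is a \emph{caliber} of $Q$ if for every sequence $\langle q_\xi:\xi<\kappa\rangle$ in $Q$ there is $q\in Q$ with $|\{\xi:q_\xi\le q\}|=\kappa$. A subset of a regular $\kappa$ is unbounded exactly when it has size $\kappa$. So a regular $\kappa$ is a B-cardinal exactly when it fails to be a caliber of $({}^{\omega}\omega,\le^*)$, and $\mathfrak d$ is the cofinality of this order. The main work is the construction of an order with large cofinality and almost all calibers.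

\begin{theorem}\label{thm:A}
Let $\lambda$ be a singular strong limit cardinal with $\theta=\operatorname{cf}\lambda>\omega$. There is a forcing $\mathbb P$ adding no new sequences of length $\le\theta$ of ground model elements, such that in $V[G]$ the following hold: $\lambda$ is a cardinal, $\theta=\operatorname{cf}\lambda$ is regular, and there is a family $Q$ of sets such that $(Q,\subseteq)$ is $\theta$-directed without maximal elements, $|Q|=\operatorname{cof}(Q)=\lambda$, and every infinite regular $\kappa<\lambda$ with $\kappa\ne\theta$ is a caliber of $Q$.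
\end{theorem}

Finitely many further B-cardinals can be prescribed.

\begin{theorem}\label{thm:D}
Let $V[G]$ be as in Theorem~\ref{thm:A} and let $R\in V[G]$ be a finite set of uncountable regular cardinals of $V[G]$ below $\lambda$. Then in some ccc extension of $V[G]$ we have $\mathfrak d=\lambda$, and the regular B-cardinals are exactly the elements of $\{\theta\}\cup R$.
\end{theorem}

Section~\ref{sec:hechler} derives the other results from Theorem~\ref{thm:A}. Section~\ref{sec:idea} explains the idea of Theorem~\ref{thm:A}, and Sections~\ref{sec:forcing}--\ref{sec:long} prove it.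

\subsection*{Conventions and standard facts}
A forcing is a partial order with a largest element, and $q\le p$ means that $q$ is stronger than $p$. We write $[X]^{<\theta}$ for the set of subsets of $X$ of size less than $\theta$. Let $\kappa$ be a regular uncountable cardinal, $\mathbb R$ a forcing and $G$ an $\mathbb R$-generic filter over $V$. We use three textbook facts.
\begin{itemize}
\item[(F1)] \emph{Distributivity.} Suppose that the intersection of fewer than $\kappa$ dense open subsets of $\mathbb R$ is dense. Then every sequence in $V[G]$ of length less than $\kappa$ of elements of $V$ lies in $V$. Consequently $\kappa$ remains regular, and a set of elements of $V$ that has size less than $\kappa$ in $V[G]$ lies in $V$ and has size less than $\kappa$ there.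
\item[(F2)] \emph{Chain condition.} Suppose that $\mathbb R$ is $\kappa$-cc, that is, has no antichain of size $\kappa$. For every $f\colon\nu\to V$ in $V[G]$, with $\nu$ an ordinal, there is a function $F\in V$ on $\nu$ with $f(\alpha)\in F(\alpha)$ and $|F(\alpha)|<\kappa$ for all $\alpha$. Consequently $\kappa$ remains regular, and a set of fewer than $\kappa$ elements of $V$ is covered by a set in $V$ of size less than $\kappa$. If $\kappa=\omega_1$ (the ccc), all cardinals and cofinalities are preserved, and an infinite set of elements of $V$ is covered by a set in $V$ of the same size.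
\item[(F3)] \emph{$\Delta$-system lemma.} Let $\mu<\kappa$ be infinite with $\nu^\mu<\kappa$ for all $\nu<\kappa$. If $u_\xi$, $\xi<\kappa$, are sets of size at most $\mu$, there are a set $E\subseteq\kappa$ of size $\kappa$ and a set $u$ (the root) with $u_\xi\cap u_\eta=u$ for all distinct $\xi,\eta\in E$.
\end{itemize}

\section{From partial orders to B-cardinals}\label{sec:hechler}

The bridge is a theorem of Hechler (1974); a proof is given by Burke \cite{Burke}.

\begin{theorem}[Hechler]\label{thm:hechler}
Let $(Q,<)$ be a partial order in which every countable subset has a strict upper bound. There is a ccc forcing after which there is a family $\{h_q:q\in Q\}\subseteq{}^{\omega}\omega$ that is cofinal in $({}^{\omega}\omega,<^*)$ and satisfies $q<q'\iff h_q<^*h_{q'}$.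
\end{theorem}

We use three consequences, which hold in the extension.
\begin{itemize}
\item[(H1)] If $x\le y$ in $Q$, then $h_x\le^*h_y$.
\item[(H2)] For every $f\in{}^{\omega}\omega$ there is $x\in Q$ with $f\le^*h_x$.
\item[(H3)] For every $f\in{}^{\omega}\omega$ there is $y\in Q$ such that $h_x\le^*f$ implies $x\le y$, for all $x\in Q$.
\end{itemize}
For (H3) choose $y$ with $f<^*h_y$; then $h_x\le^*f$ gives $h_x<^*h_y$, so $x<y$. These properties transfer both the cofinality and the calibers of $Q$ to ${}^{\omega}\omega$.

\begin{proposition}\label{prop:transfer}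
Let $W$ be the ground model, let $Q\in W$ be as in Theorem~\ref{thm:hechler}, and let $H$ be generic over $W$ for the forcing given there. Then in $W[H]$ we have $\mathfrak d=\operatorname{cof}(Q)^W$, and an infinite regular cardinal $\kappa$ is a B-cardinal if and only if, in $W$, it is not a caliber of $Q$.
\end{proposition}

\begin{proof}
By (F2), $W$ and $W[H]$ have the same cardinals and the same regular cardinals.

If $C\in W$ is cofinal in $Q$, then $\{h_x:x\in C\}$ is dominating by (H2) and (H1); so $\mathfrak d\le\operatorname{cof}(Q)^W$. Conversely let $\mathcal F$ be dominating of size $\mathfrak d$, and for $f\in\mathcal F$ choose $y_f$ by (H3). For each $x\in Q$ there is $f\in\mathcal F$ with $h_x\le^*f$, so $x\le y_f$. Thus $\{y_f:f\in\mathcal F\}$ is cofinal in $Q$. By (F2) it is covered by a subset of $Q$ in $W$ of size at most $\mathfrak d$, which is cofinal as well. So $\operatorname{cof}(Q)^W\le\mathfrak d$.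

Let $\kappa$ be a caliber of $Q$ in $W$, and let $\langle f_\xi:\xi<\kappa\rangle\in W[H]$ be a sequence in ${}^{\omega}\omega$. Choose $x_\xi\in Q$ with $f_\xi\le^*h_{x_\xi}$ by (H2). The sequence $\langle x_\xi:\xi<\kappa\rangle$ need not lie in $W$, but by (F2) there is in $W$ a sequence of countable sets $C_\xi\subseteq Q$ with $x_\xi\in C_\xi$. In $W$ choose an upper bound $x'_\xi$ of each $C_\xi$, and then $x\in Q$ and $E\subseteq\kappa$ of size $\kappa$ with $x'_\xi\le x$ for $\xi\in E$. By (H1), $f_\xi\le^*h_{x_\xi}\le^*h_x$ for all $\xi\in E$. So $\langle f_\xi:\xi<\kappa\rangle$ is not a B-sequence.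

Finally let $\langle x_\xi:\xi<\kappa\rangle\in W$ witness that $\kappa$ is not a caliber of $Q$. Given $f\in W[H]$, choose $y$ by (H3). Then $\{\xi:h_{x_\xi}\le^*f\}\subseteq\{\xi:x_\xi\le y\}$, and the latter set is bounded in $\kappa$. So $\langle h_{x_\xi}:\xi<\kappa\rangle$ is a B-sequence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D} from Theorem~\ref{thm:A}]
Let $W=V[G]$ and work in $W$. Let $Q_R=Q\times\prod_{\rho\in R}\rho$ with the coordinatewise order; $R$ may be empty.

\emph{Countable subsets of $Q_R$ have strict upper bounds.} They have upper bounds, because $Q$ is $\theta$-directed with $\theta\ge\omega_1$ and each $\rho\in R$ is regular and uncountable. Since $Q$ has no maximal elements, the $Q$-coordinate of an upper bound can be increased strictly.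

\emph{$\operatorname{cof}(Q_R)=|Q_R|=\lambda$.} The projection to $Q$ of a cofinal subset of $Q_R$ is cofinal, so $\operatorname{cof}(Q_R)\ge\lambda$; and $|Q_R|\le\lambda$, since $R$ is finite.

\emph{Every infinite regular $\kappa\notin\{\theta\}\cup R$ is a caliber of $Q_R$.} As $\lambda$ is singular, $\kappa\ne\lambda$. If $\kappa>\lambda=|Q_R|$, a $\kappa$-sequence takes some value $\kappa$ times. If $\kappa<\lambda$, first pass to $\kappa$ many terms whose $Q$-coordinates have a common bound (Theorem~\ref{thm:A}). Then treat the coordinates $\rho\in R$ in turn. If $\kappa<\rho$, the $\rho$-coordinates are bounded because $\rho$ is regular. If $\kappa>\rho$, some value is taken by $\kappa$ many of the remaining terms, and we keep these.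

\emph{No $\rho\in R$ is a caliber of $Q_R$.} Fix $x\in Q_R$ and let $x^\xi$, for $\xi<\rho$, be $x$ with its $\rho$-coordinate replaced by $\xi$. If $x^\xi\le y$, then $\xi$ is at most the $\rho$-coordinate of $y$.

Let $H$ be generic over $W$ for the forcing of Theorem~\ref{thm:hechler} for $Q_R$. By Proposition~\ref{prop:transfer}, in $W[H]$ we have $\mathfrak d=\lambda$, every $\rho\in R$ is a B-cardinal, and no regular cardinal outside $\{\theta\}\cup R$ is one. Finally $\theta=\operatorname{cf}\lambda=\operatorname{cf}\mathfrak d$ is a regular B-cardinal by Proposition~\ref{prop:facts}(c).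
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Apply Theorem~\ref{thm:D} with $R=\emptyset$. Then $\mathfrak d=\lambda$ and $\theta=\operatorname{cf}\mathfrak d<\mathfrak d$ is the only regular B-cardinal, and $\mathfrak b=\theta$ by Proposition~\ref{prop:facts}(d).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Under GCH every limit cardinal is a strong limit, which gives the first statement. Let $\lambda=\aleph_{\omega_1}^V$ and $\theta=\omega_1$. The forcing $\mathbb P$ may collapse cardinals below $\lambda$, so we must check that $\lambda$ is still $\aleph_{\omega_1}$ in the final model $W[H]$. There $\omega_1$ is preserved, and $\lambda$ is a singular cardinal, hence a limit of cardinals. Every cardinal of $W[H]$ is a cardinal of $V$. So the infinite cardinals of $W[H]$ below $\lambda$ form an unbounded subset of the set $\{\aleph_\alpha^V:\alpha<\omega_1\}$, which has order type $\omega_1$; an unbounded subset of it has order type $\omega_1$ as well. Thus $\lambda=\aleph_{\omega_1}$ in $W[H]$. The consistency statement follows because the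 consistency of ZFC implies that of ZFC with GCH.

For optimality, $\operatorname{cf}\mathfrak d$ is a regular B-cardinal and $\operatorname{cf}\mathfrak d\ge\mathfrak b\ge\aleph_1$ by Proposition~\ref{prop:facts}(b),(c). If the supremum is smaller than $\mathfrak d$, then $\operatorname{cf}\mathfrak d<\mathfrak d$, so $\mathfrak d$ is singular of uncountable cofinality. For $\alpha<\omega_1$ the cardinal $\aleph_\alpha$ is regular or has cofinality $\omega$, so $\mathfrak d\ge\aleph_{\omega_1}$.
\end{proof}

\section{Two examples and the idea of the construction}\label{sec:idea}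

From now on $\lambda$ and $\theta$ are as in Theorem~\ref{thm:A}. Each of the two requirements on $Q$ is easy to meet alone.

\begin{example}[right cofinality, wrong calibers]\label{ex:small}
Let $Q=[\lambda]^{<\theta}$, ordered by inclusion. It is $\theta$-directed without maximal elements. Its size is $\lambda$: a subset of $\lambda$ of size less than $\theta=\operatorname{cf}\lambda$ is contained in some $\mu<\lambda$, and $2^{|\mu|}<\lambda$. Fewer than $\lambda$ members of $Q$ do not cover $\lambda$, so $\operatorname{cof}(Q)=\lambda$. But no regular $\kappa\in[\theta,\lambda)$ is a caliber, since a member of $Q$ lies above fewer than $\theta$ of the singletons $\{\xi\}$, $\xi<\kappa$. Proposition~\ref{prop:transfer} gives a model of $\mathfrak d=\lambda$ in which all these $\kappa$ are B-cardinals, and their supremum is $\mathfrak d$.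
\end{example}

\begin{example}[right calibers, wrong cofinality]\label{ex:rank}
Let $\rho\colon X\to\theta$ be any function and let $I=\{x\subseteq X:\sup\rho[x]<\theta\}$. Since $\theta$ is regular, $I$ is closed under unions of fewer than $\theta$ members, so every infinite regular $\kappa<\theta$ is a caliber of $I$. The sets $x_b=\{z:\rho(z)\le b\}$, $b<\theta$, are cofinal in $I$. If $\kappa>\theta$ is regular, then of any $\kappa$ members of $I$, $\kappa$ many lie in the same $x_b$; so $\kappa$ is a caliber. But $\operatorname{cof}(I)\le\theta$.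
\end{example}

Our order will look like Example~\ref{ex:small} globally and like Example~\ref{ex:rank} locally. Write $\lambda$ as the supremum of regular cardinals $\kappa_i$, $i<\theta$, and let $L$ be the disjoint union of \emph{levels} $L_i$ of size $\kappa_i$. We enlarge each point $\gamma\in L_i$ to a set $N(\gamma)$ consisting of $\gamma$ and points of lower levels, put $N(a)=\bigcup_{\gamma\in a}N(\gamma)$, and let $Q=\{N(a):a\in[L]^{<\theta}\}$. We want:
\begin{itemize}
\item[(A)] fewer than $\kappa_i$ of the sets $N(\gamma)$ never cover $L_i$; this gives $\operatorname{cof}(Q)=\lambda$;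
\item[(B)] for regular $\kappa$ with $\theta<\kappa<\lambda$, of any $\kappa$ members of $Q$, $\kappa$ many are contained in one set $N(\beta)$.
\end{itemize}
Since there is no top level, there is always room for a point $\beta$ above the points that have to be bounded.

One cannot obtain (B) by bounding every small family. Indeed, (A) and (B) imply that some $\theta$ members of $Q$ have traces on $L_0$ whose union is contained in no member of $Q$. To see this, let $\mu$ be least such that for some $q_\eta\in Q$, $\eta<\mu$, the set $\bigcup_\eta q_\eta\cap L_0$ is contained in no member of $Q$. Then $\theta\le\mu$, and $\mu\le\kappa_0$ by (A). For $\xi<\mu$ choose $q'_\xi\in Q$ containing $\bigcup_{\eta<\xi}q_\eta\cap L_0$. No member of $Q$ contains cofinally many $q'_\xi$. Hence $\mu$ is regular by minimality, it is not a caliber, and so $\mu=\theta$ by (B). The traces must therefore obey a notion of smallness that is closed under unions of length less than $\theta$ but not of length $\theta$, and Example~\ref{ex:rank} supplies one.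

Here is the smallest case in which the mechanism is visible. Let $\theta=\omega_1$ and $\kappa=\omega_2<\kappa_0$, and let $\gamma_\xi$, $\xi<\omega_2$, be points of $L_1$. Suppose that we have decided the sets $N(\gamma_\xi)$ on a part $D\subseteq L$ that contains all $\gamma_\xi$ and is bounded in each level. Suppose also that we have a function $\rho\colon D\to\omega_1$ with $\rho\ge i$ on $D\cap L_i$ that is bounded on each $N(\gamma_\xi)\cap D$, say by $b(\xi)<\omega_1$. One value $b\ge1$ equals $b(\xi)$ for $\omega_2$ many $\xi$. The set $x_b=\{z\in D:\rho(z)\le b\}$ lies in the levels $\le b$. Take a point $\varepsilon\in L_{b+1}\setminus D$, a \emph{cap}, and declare that $N(\varepsilon)\cap D=x_b$. Then $N(\gamma_\xi)\cap D\subseteq N(\varepsilon)$ whenever $b(\xi)=b$. The sets $N(\gamma_\xi)$ will acquire further points outside $D$, so we record a promise, a \emph{link} from $\gamma_\xi$ to $\varepsilon$: every point that enters $N(\gamma_\xi)$ also enters $N(\varepsilon)$. This secures (B) for the given sequence. Requirement (A) survives, because we are still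 free to take a point $z\in L_0\setminus D$ and declare it to be outside $N(\varepsilon)$ and all $N(\gamma_\xi)$.

A condition of our forcing is such a partial description. Three difficulties remain.
\begin{enumerate}
\item At limit stages the sets $N(\gamma)\cap D$ grow, and they must stay small. This is handled by a uniformity clause in the order (Section~\ref{sec:dist}).
\item The cardinals $\kappa_i$ must be preserved. The forcing factors at each $i$ into a distributive upper part and a $\kappa_i$-cc lower part (Section~\ref{sec:factor}).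
\item A sequence of length $\kappa\ge\kappa_0$ need not lie in the ground model, and no condition describes the traces on $L_0$ of $\kappa$ many points. This is the core of the proof (Section~\ref{sec:long}).
\end{enumerate}

\section{The forcing}\label{sec:forcing}

\subsection*{Levels}
Fix infinite cardinals $\lambda_i<\lambda$, $i<\theta$, cofinal in $\lambda$. By recursion on $i<\theta$ put
\[
\bar\kappa_i=\sup(\{\theta\}\cup\{\kappa_j:j<i\}),\qquad \tau_i=\max(\bar\kappa_i,\lambda_i),\qquad \kappa_i=(2^{\tau_i})^+ .
\]
By induction $\kappa_i<\lambda$: we have $\tau_i<\lambda$ because $i<\operatorname{cf}\lambda$, and $\lambda$ is a strong limit. The $\kappa_i$ are regular and strictly increasing with supremum $\lambda$. Moreover $2^\theta<\kappa_0$, $2^{\bar\kappa_i}<\kappa_i$, and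
\begin{equation}\label{eq:arith}
\nu<\kappa_i\ \Longrightarrow\ \nu^{\bar\kappa_i}\le(2^{\tau_i})^{\bar\kappa_i}=2^{\tau_i}<\kappa_i .
\end{equation}
Let $L_i=\{i\}\times\kappa_i$, $L=\bigcup_{i<\theta}L_i$ and $\operatorname{lev}(i,\zeta)=i$. Let $L_{\ge i}=\bigcup_{k\ge i}L_k$, and define $L_{>i}$, $L_{<i}$, $L_{\le i}$ in the same way.

\subsection*{Conditions}
We define a forcing $\mathbb P^j$ for each $j<\theta$, which describes the levels $\ge j$. The forcing of Theorem~\ref{thm:A} is $\mathbb P=\mathbb P^0$.

\begin{definition}\label{def:cond}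
Let $j<\theta$, and let $k,l$ range over $[j,\theta)$. A \emph{$j$-frame} is a quadruple $(\langle\delta_k\rangle,\langle F_k\rangle,\langle s_k\rangle,\langle\Phi_k\rangle)$ with the following properties.
\begin{itemize}
\item[(C1)] $\delta_k<\kappa_k$. Put $D=\bigcup_k\{k\}\times\delta_k$.
\item[(C2)] $F_k\subseteq D\cap L_{>k}$, $|F_k|<\kappa_k$, and $F_k\cap L_{>l}\subseteq F_l$ for $k<l$.
\item[(C3)] $s_k\colon F_k\to\mathcal P(D\cap L_k)$.
\item[(C4)] $\Phi_k\subseteq F_k\times F_k$, and if $(\gamma,\beta)\in\Phi_k$, then $\operatorname{lev}\gamma<\operatorname{lev}\beta$, $\gamma\in s_{\operatorname{lev}\gamma}(\beta)$, $s_k(\gamma)\subseteq s_k(\beta)$, and $(\gamma,\beta)\in\Phi_l$ whenever $k<l<\operatorname{lev}\gamma$.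
\end{itemize}
For $\gamma\in D$ and $a\subseteq D$ put
\[
N(\gamma)=\{\gamma\}\cup\bigcup\{s_k(\gamma):\gamma\in F_k\},\qquad N^{\ge k}(\gamma)=N(\gamma)\cap L_{\ge k},\qquad N(a)=\bigcup_{\gamma\in a}N(\gamma).
\]
A \emph{condition} of $\mathbb P^j$ is a $j$-frame together with a family $I\subseteq\mathcal P(D)$ such that
\begin{itemize}
\item[(C5)] there is $\rho\colon D\to\theta$ with $\rho(z)\ge\operatorname{lev}z$ for all $z$ and $I=\{x\subseteq D:\sup\rho[x]<\theta\}$; moreover $N(\gamma)\in I$ for all $\gamma\in D$.
\end{itemize}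
Any such $\rho$ is a \emph{rank function} for the condition. The components of $p$ are written $\delta^p_k,F^p_k,s^p_k,\Phi^p_k,I_p$, and we write $D_p$, $N_p$. We let $q\le p$ if
\begin{itemize}
\item[(O1)] $D_q\supseteq D_p$, $F^q_k\supseteq F^p_k$, $\Phi^q_k\supseteq\Phi^p_k$, and $s^q_k(\gamma)\cap D_p=s^p_k(\gamma)$ for $\gamma\in F^p_k$;
\item[(O2)] $I_q\cap\mathcal P(D_p)=I_p$;
\item[(O3)] for every $x\in I_p$ there is $y\in I_q$ such that for all $k$ and all $\gamma\in F^p_k$: if $N_p^{\ge k}(\gamma)\subseteq x$, then $N_q^{\ge k}(\gamma)\subseteq y$.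
\end{itemize}
\end{definition}

The set $F_k$ consists of the points whose \emph{trace} $s_k(\gamma)$ on level $k$ has been decided on $D$. Its size is tied to $\kappa_k$, not to the levels of its members, so that the part of a condition below level $i$ has size at most $\bar\kappa_i$. By the last clause of (C2), a trace is decided from the top down: if $\gamma\in F_k$, then $\gamma\in F_l$ for $k\le l<\operatorname{lev}\gamma$. In particular $s_{\operatorname{lev}\gamma}(\beta)$ is defined in (C4). The members of $\Phi_k$ are the \emph{links} (Figure~\ref{fig:link}). A condition remembers the ideal $I$ but not the rank function; the proofs of Lemmas~\ref{lem:local} and~\ref{lem:global} pass to extensions that respect the ideal and not a given rank function. Clause (O3) says that traces which were small together remain small together.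

\begin{figure}[h]
\centering
\begin{tikzpicture}[xscale=0.95]
\draw[line width=5pt,gray!45] (2,1.3)--(5.6,1.3);
\draw[line width=5pt,gray!45] (1,0)--(5,0);
\draw (0,0)--(6,0); \draw[dashed] (6,0)--(9,0);
\draw (0,1.3)--(7,1.3); \draw[dashed] (7,1.3)--(9,1.3);
\draw (0,2.6)--(8,2.6); \draw[dashed] (8,2.6)--(9,2.6);
\draw[line width=2pt] (1.6,0)--(3.2,0);
\node[left] at (0,0) {$L_0$}; \node[left] at (0,1.3) {$L_1$}; \node[left] at (0,2.6) {$L_2$};
\fill (5,2.6) circle (2pt) node[above] {$\beta$};
\fill (3,1.3) circle (2pt) node[above left] {$\gamma$};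
\draw[->] (3.1,1.42)--(4.88,2.5);
\node[below] at (4.8,1.25) {$s_1(\beta)$};
\node[below] at (2.4,-0.05) {$s_0(\gamma)$};
\node[below] at (4.3,-0.05) {$s_0(\beta)$};
\end{tikzpicture}
\caption{A link $(\gamma,\beta)\in\Phi_0$ in a condition of $\mathbb P$, with $\gamma\in L_1$ and $\beta\in L_2$. The solid parts of the three levels form $D$. The traces of $\beta$ are gray and the trace of $\gamma$ is black. The link requires $\gamma\in s_1(\beta)$ and $s_0(\gamma)\subseteq s_0(\beta)$, in this condition and in all its extensions.}\label{fig:link}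
\end{figure}

\begin{lemma}\label{lem:basic}
Parts (a)--(c) hold for frames $p,q$, and (d) holds for conditions.
\begin{enumerate}
\item[(a)] $N_p(\gamma)\subseteq\{\gamma\}\cup L_{<\operatorname{lev}\gamma}$. If $\gamma\in F^p_k$, then $N_p^{\ge k}(\gamma)=\{\gamma\}\cup\bigcup_{k\le l<\operatorname{lev}\gamma}s^p_l(\gamma)$. If $k$ is least with $\gamma\in F^p_k$, then $N_p(\gamma)=N_p^{\ge k}(\gamma)$; if there is no such $k$, then $N_p(\gamma)=\{\gamma\}$.
\item[(b)] If $(\gamma,\beta)\in\Phi^p_k$, then $N_p^{\ge k}(\gamma)\subseteq N_p^{\ge k}(\beta)$.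
\item[(c)] If (O1) holds for $q$ and $p$, then $N_p(\gamma)\subseteq N_q(\gamma)$ for $\gamma\in D_p$, and $N_q^{\ge k}(\gamma)\cap D_p=N_p^{\ge k}(\gamma)$ for $\gamma\in F^p_k$.
\item[(d)] $I_p$ contains all singletons of $D_p$ and is closed under subsets and under unions of fewer than $\theta$ members. If $a\in[D_p]^{<\theta}$, then $N_p(a)\in I_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from (C2) and (C3). (b) For $k\le l<\operatorname{lev}\gamma$ we have $(\gamma,\beta)\in\Phi^p_l$ and so $s^p_l(\gamma)\subseteq s^p_l(\beta)$; also $\gamma\in s^p_{\operatorname{lev}\gamma}(\beta)$. Apply (a). (c) If $\gamma\in F^p_l$, then $s^p_l(\gamma)=s^q_l(\gamma)\cap D_p\subseteq s^q_l(\gamma)$. If $\gamma\in F^p_k$, this applies to every $l\in[k,\operatorname{lev}\gamma)$, and (a) gives the equality. (d) holds because $\theta$ is regular.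
\end{proof}

The relation $\le$ is reflexive, with $y=x$ in (O3). It is transitive: let $r\le q\le p$. For $\gamma\in F^p_k$ we have $s^r_k(\gamma)\cap D_p=(s^r_k(\gamma)\cap D_q)\cap D_p=s^p_k(\gamma)$; next $I_r\cap\mathcal P(D_p)=I_q\cap\mathcal P(D_p)=I_p$; and in (O3) one passes from $x\in I_p$ to $y\in I_q$ and from $y$ to a member of $I_r$, using $F^p_k\subseteq F^q_k$. The condition with all $\delta_k=0$, $F_k=\Phi_k=\emptyset$ and $I=\{\emptyset\}$ is the largest element.

\subsection*{Restriction}
For $p\in\mathbb P$ and $i<\theta$ let $p|i$ consist of the components $\delta^p_k,F^p_k,s^p_k,\Phi^p_k$ for $k\ge i$ and the ideal $I_p\cap\mathcal P(L_{\ge i})$. Clauses (C1)--(C4) for $k\ge i$ mention only levels $\ge i$. The restriction of a rank function for $p$ is a rank function for $p|i$, and $N_{p|i}(\gamma)=N_p^{\ge i}(\gamma)$ for $\gamma\in D_p\cap L_{\ge i}$. So $p|i\in\mathbb P^i$. If $q\le p$, then $q|i\le p|i$: (O1) and (O2) restrict, and in (O3) we intersect the given $y$ with $L_{\ge i}$.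

\subsection*{Full sets and linked sets}
Let $p\in\mathbb P$. A set $a\subseteq D_p$ is \emph{full in $p$} if $a\cap L_{>0}\subseteq F^p_0$; by (C2) this means that $a\cap L_{>k}\subseteq F^p_k$ for all $k$. We say that \emph{$p$ links $a$ to $\beta$}, for $a\subseteq D_p$ and $\beta\in D_p$, if every $\gamma\in a$ lies in $N_p(\beta)$ and $(\gamma,\beta)\in\Phi^p_0$ for every $\gamma\in a\cap L_{>0}$. Both properties pass to extensions. Since $N_q(\gamma)=\{\gamma\}$ for $\gamma\in L_0$, Lemma~\ref{lem:basic}(b),(c) give, for all $q\le p$: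
\begin{align}
a\text{ is full in }p\ &\Longrightarrow\ N_q(a)\cap D_p=N_p(a),\label{eq:full}\\
p\text{ links }a\text{ to }\beta\ &\Longrightarrow\ N_q(a)\subseteq N_q(\beta).\label{eq:link}
\end{align}

\subsection*{Three ways to extend a condition}

\begin{lemma}\label{lem:ext}
Let $p\in\mathbb P$, with rank function $\rho$. Each of the following constructions gives a condition $q\le p$ such that $s^q_k(\gamma)=s^p_k(\gamma)$ for all $\gamma\in F^p_k$.
\begin{itemize}
\item[(E1)] \emph{New points.} Given $\delta'_k\in[\delta^p_k,\kappa_k)$ for all $k$, let $\delta^q_k=\delta'_k$, keep $F_k,s_k,\Phi_k$, and let $I_q$ be given by the extension of $\rho$ with $\rho(z)=\operatorname{lev}z$ on new points.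
\item[(E2)] \emph{Empty traces.} Given $A_k\subseteq D_p\cap L_{>k}$ with $|A_k|<\kappa_k$ and $A_k\cap L_{>l}\subseteq A_l$ for $k<l$, let $F^q_k=F^p_k\cup A_k$ with $s^q_k(\gamma)=\emptyset$ for $\gamma\in A_k\setminus F^p_k$, and keep the rest.
\item[(E3)] \emph{Caps.} Given $T\subseteq\theta$ and sets $w_m\in I_p$ with $w_m\subseteq L_{<m}$ for $m\in T$, let $\varepsilon_m=(m,\delta^p_m)$. For $m\in T$ add $\varepsilon_m$ to $D_p$ with $\rho(\varepsilon_m)=m$; add $\varepsilon_m$ to $F_k$ for all $k<m$, with $s^q_k(\varepsilon_m)=w_m\cap L_k$; and add to $\Phi_k$ all pairs $(\gamma,\varepsilon_m)$ with $\gamma\in F^p_k$ and $N_p^{\ge k}(\gamma)\subseteq w_m$.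
\end{itemize}
In (E3), $N_q(\varepsilon_m)=w_m\cup\{\varepsilon_m\}$, and if $a$ is full in $p$ with $N_p(a)\subseteq w_m$, then $q$ links $a$ to $\varepsilon_m$. Finally:
\begin{itemize}
\item[(E4)] If $a\subseteq L$ and $|a|<\kappa_0$, there is $q\le p$ in which $a$ is full.
\end{itemize}
\end{lemma}

\begin{proof}
In all three constructions $D,F_k,\Phi_k$ grow, the traces $s_k(\gamma)$ for $\gamma\in F^p_k$ are unchanged, $N_q(\gamma)=N_p(\gamma)$ for $\gamma\in D_p$, and $I_q$ is given by an extension of $\rho$. So old links still satisfy (C4), $N_q(\gamma)\in I_q$ for old $\gamma$, (O1) and (O2) hold, and (O3) holds with $y=x$. It remains to check the conditions on new objects. In (E1), $N_q(z)=\{z\}$ for new $z$. In (E2), the hypotheses on $A_k$ are those of (C2).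

In (E3), (C1) holds as $\delta^p_m+1<\kappa_m$. (C2): $F_k$ gains at most $\theta<\kappa_k$ points, and if $\varepsilon_m\in L_{>l}$, then $l<m$ and $\varepsilon_m\in F^q_l$. (C3) holds as $w_m\subseteq D_p$. (C5): $N_q(\varepsilon_m)=w_m\cup\{\varepsilon_m\}$ because $w_m\subseteq L_{<m}$, and $\rho$ is bounded on this set. (C4): let $(\gamma,\varepsilon_m)$ be a new pair in $\Phi^q_k$. Then $\gamma\in w_m$, so $k<\operatorname{lev}\gamma<m$, $\varepsilon_m\in F^q_k$, and $\gamma\in w_m\cap L_{\operatorname{lev}\gamma}=s^q_{\operatorname{lev}\gamma}(\varepsilon_m)$. Also $s^q_k(\gamma)\subseteq w_m\cap L_k=s^q_k(\varepsilon_m)$. For $k<l<\operatorname{lev}\gamma$ we have $\gamma\in F^p_l$ and $N_p^{\ge l}(\gamma)\subseteq w_m$, so $(\gamma,\varepsilon_m)\in\Phi^q_l$. If $a$ is full in $p$ and $N_p(a)\subseteq w_m$, then each $\gamma\in a$ lies in $w_m\subseteq N_q(\varepsilon_m)$, and for $\gamma\in a\cap L_{>0}$ the pair $(\gamma,\varepsilon_m)$ was added to $\Phi_0$.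

(E4): $a\cap L_k$ is bounded in $L_k$, as $|a|<\kappa_0\le\kappa_k$ and $\kappa_k$ is regular. Apply (E1) to get $a\subseteq D$, and then (E2) with $A_k=a\cap L_{>k}$.
\end{proof}

The main instance of (E3) caps all generators of $I_p$ at once. Let $x_b=\{z\in D_p:\rho(z)\le b\}$ for $b<\theta$. Since $\rho\ge\operatorname{lev}$, we have $x_b\subseteq L_{\le b}$; this is the reason for that clause of (C5). The \emph{cap extension of $(p,\rho)$} is the result of (E3) with $T=\{b+1:b<\theta\}$ and $w_{b+1}=x_b$, and $\varepsilon_{b+1}$ is the \emph{cap over $x_b$}.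

\section{Distributivity}\label{sec:dist}

Taking unions of frames causes no trouble.

\begin{lemma}\label{lem:union}
Let $\mu<\kappa_j$ be a limit ordinal and $\langle p_\xi:\xi<\mu\rangle$ a decreasing sequence in $\mathbb P^j$. Let $\delta_k=\sup_\xi\delta_k^{p_\xi}$, $F_k=\bigcup_\xi F_k^{p_\xi}$, $\Phi_k=\bigcup_\xi\Phi_k^{p_\xi}$ and $s_k(\gamma)=\bigcup\{s_k^{p_\xi}(\gamma):\gamma\in F_k^{p_\xi}\}$. This is a $j$-frame $u$ with $D_u=\bigcup_\xi D_{p_\xi}$, (O1) holds for $u$ and each $p_\xi$, and $N_u^{\ge k}(\gamma)=\bigcup_{\eta\ge\xi}N_{p_\eta}^{\ge k}(\gamma)$ for $\gamma\in F_k^{p_\xi}$.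
\end{lemma}

\begin{proof}
(C1) and the size bound in (C2) hold since $\kappa_k\ge\kappa_j>\mu$ is regular. The inclusions in (C2) and (C3) hold for each $p_\xi$ and so for the unions. The traces $s_k^{p_\eta}(\gamma)$ increase with $\eta$. If $(\gamma,\beta)\in\Phi_k^{p_\xi}$, then $s_k^{p_\eta}(\gamma)\subseteq s_k^{p_\eta}(\beta)$ for all $\eta\ge\xi$, so $s_k(\gamma)\subseteq s_k(\beta)$; the other clauses of (C4) are inherited from $p_\xi$. For $\gamma\in F_k^{p_\xi}$ we have $s_k(\gamma)\cap D_{p_\xi}=\bigcup_{\eta\ge\xi}(s_k^{p_\eta}(\gamma)\cap D_{p_\xi})=s_k^{p_\xi}(\gamma)$, which is (O1). The last statement follows from Lemma~\ref{lem:basic}(a).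
\end{proof}

The difficulty is the ideal. Even if the rank functions of the $p_\xi$ extend one another, the rank of $N_{p_\xi}(\gamma)$ may increase at every step and be unbounded after $\theta$ steps. We therefore look for rank functions under which bounds on traces never grow. Write $(q,\rho')\le_e(p,\rho)$, and call this an \emph{exact} extension, if $q\le p$, $\rho$ and $\rho'$ are rank functions for $p$ and $q$, $\rho\subseteq\rho'$, and for all $k$, $\gamma\in F^p_k$ and $b<\theta$:
\[
\rho\le b\text{ on }N_p^{\ge k}(\gamma)\ \Longrightarrow\ \rho'\le b\text{ on }N_q^{\ge k}(\gamma).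
\]
This relation is transitive, since $F^p_k\subseteq F^q_k$. To make an extension exact one has to give rank at most $b$ to the new points of all traces that had rank at most $b$. This changes the ideal unless the union of these traces is small, and (O3) says precisely that it is.

\begin{lemma}\label{lem:exact}
If $q\le p$ in $\mathbb P^j$ and $\rho$ is a rank function for $p$, there is $\rho'$ with $(q,\rho')\le_e(p,\rho)$.
\end{lemma}

\begin{proof}
Let $\sigma$ be a rank function for $q$. For $b<\theta$ let $x_b=\{z\in D_p:\rho(z)\le b\}\in I_p$ and let $y_b\in I_q$ be given by (O3) for $x_b$. Put $\rho'=\rho$ on $D_p$, and for $z\in D_q\setminus D_p$ put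
\[
\rho'(z)=\min\bigl(\{\sigma(z)\}\cup\{\max(b,\operatorname{lev}z):b<\theta,\ z\in y_b\}\bigr)\ge\operatorname{lev}z .
\]

\emph{$\rho'$ is a rank function for $q$.} A set $x\subseteq D_q$ is in $I_q$ if and only if $x\cap D_p$ and $x\setminus D_p$ are. By (O2), $x\cap D_p\in I_q$ if and only if $\rho$ is bounded on it. So it suffices to consider $x\subseteq D_q\setminus D_p$. If $\rho'\le c$ on $x$, then $x\subseteq\{z:\sigma(z)\le c\}\cup\bigcup_{b\le c}y_b$, a union of fewer than $\theta$ members of $I_q$. If $x\in I_q$, then $\rho'\le\sigma$ is bounded on $x$.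

\emph{Exactness.} Let $\gamma\in F^p_k$ and $\rho\le b$ on $N_p^{\ge k}(\gamma)$. Then $N_q^{\ge k}(\gamma)\subseteq y_b$. Let $z\in N_q^{\ge k}(\gamma)$. If $z\in D_p$, then $z\in N_p^{\ge k}(\gamma)$ by Lemma~\ref{lem:basic}(c), so $\rho'(z)\le b$. Otherwise $\rho'(z)\le\max(b,\operatorname{lev}z)=b$, because $\operatorname{lev}z\le\operatorname{lev}\gamma\le\rho(\gamma)\le b$.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $\mu<\kappa_j$ be a limit ordinal and $\langle(p_\xi,\rho_\xi):\xi<\mu\rangle$ a $\le_e$-decreasing sequence in $\mathbb P^j$. Let $p$ be the frame of Lemma~\ref{lem:union} with the ideal given by $\rho=\bigcup_\xi\rho_\xi$. Then $p\in\mathbb P^j$ and $(p,\rho)\le_e(p_\xi,\rho_\xi)$ for all $\xi$.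
\end{lemma}

\begin{proof}
Let $\gamma\in F_k^{p_\xi}$ and $\rho_\xi\le b$ on $N_{p_\xi}^{\ge k}(\gamma)$. Then $\rho_\eta\le b$ on $N_{p_\eta}^{\ge k}(\gamma)$ for all $\eta\ge\xi$, so $\rho\le b$ on $N_p^{\ge k}(\gamma)$ by Lemma~\ref{lem:union}. This is the exactness clause. It also gives (C5): if $k$ is least with $\gamma\in F^p_k$, pick $\xi$ with $\gamma\in F_k^{p_\xi}$; a bound $b$ exists since $N_{p_\xi}(\gamma)\in I_{p_\xi}$, and $N_p(\gamma)=N_p^{\ge k}(\gamma)$ by Lemma~\ref{lem:basic}(a). If there is no such $k$, then $N_p(\gamma)=\{\gamma\}$. (O1) is in Lemma~\ref{lem:union}, and (O2) holds since $\rho\supseteq\rho_\xi$. For (O3), if $\rho_\xi\le b$ on $x$, take $y=\{z\in D_p:\rho(z)\le b\}$ and use exactness.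
\end{proof}

\begin{corollary}\label{cor:dist}
The intersection of fewer than $\kappa_j$ dense open subsets of $\mathbb P^j$ is dense. So $\mathbb P^j$ adds no new sequences of length less than $\kappa_j$ of ground model elements. In particular $\mathbb P$ adds no new sequences of length less than $\kappa_0$, and $\kappa_0>2^\theta$.
\end{corollary}

\begin{proof}
Let $E_\xi$, $\xi<\nu$, be dense open with $\nu<\kappa_j$, and let $p\in\mathbb P^j$. Build a $\le_e$-decreasing sequence $\langle(p_\xi,\rho_\xi):\xi\le\nu\rangle$ with $p_0=p$. At successor steps choose $p_{\xi+1}\le p_\xi$ in $E_\xi$ and $\rho_{\xi+1}$ by Lemma~\ref{lem:exact}; at limits use Lemma~\ref{lem:limit}. Then $p_\nu\le p$ lies in all $E_\xi$. The rest is (F1).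
\end{proof}

\section{Factoring and preservation of cardinals}\label{sec:factor}

To preserve $\kappa_i$ we first force with the upper part $\mathbb P^i$, which is distributive, and show that what remains is $\kappa_i$-cc. Both the factoring and the chain condition come from one amalgamation lemma: two conditions are compatible as soon as their upper parts are compatible and their lower parts do not conflict.

\begin{lemma}\label{lem:amalg}
Let $p_0,p_1\in\mathbb P$ and $i<\theta$. Suppose that $\delta_k^{p_0}=\delta_k^{p_1}$ for $k<i$, that $I_{p_0}\cap\mathcal P(L_{<i})=I_{p_1}\cap\mathcal P(L_{<i})$, and that $s_k^{p_0}$ and $s_k^{p_1}$ agree on $F_k^{p_0}\cap F_k^{p_1}$ for $k<i$. Let $g\in\mathbb P^i$ with $g\le p_0|i$ and $g\le p_1|i$. Then there is $r\in\mathbb P$ with $r\le p_0,p_1$ and $r|i=g$.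
\end{lemma}

\begin{proof}
For $k\ge i$ let $r$ have the components of $g$. For $k<i$ take the common $\delta_k$ and the unions $F_k^{p_0}\cup F_k^{p_1}$, $s_k^{p_0}\cup s_k^{p_1}$, $\Phi_k^{p_0}\cup\Phi_k^{p_1}$. Let
\[
I_r=\{x\subseteq D_r:x\cap L_{<i}\in I_{p_0}\text{ and }x\cap L_{\ge i}\in I_g\}.
\]
The union of a rank function for $g$ and the restriction to $L_{<i}$ of one for $p_0$ generates $I_r$. Below, $e\in\{0,1\}$. Note that $D_{p_e}\subseteq D_r$, $F_l^{p_e}\subseteq F^r_l$, $\Phi_l^{p_e}\subseteq\Phi^r_l$ for all $l$, and that for $\gamma\in F_l^{p_e}$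
\begin{equation}\label{eq:amalg}
s^r_l(\gamma)=s_l^{p_e}(\gamma)\ \text{ if }l<i,\qquad s^r_l(\gamma)\cap D_{p_e}=s^g_l(\gamma)\cap D_{p_e}=s_l^{p_e}(\gamma)\ \text{ if }l\ge i .
\end{equation}

\emph{$r$ is a condition.} (C1) and (C3) are inherited. (C2): for $k\ge i$ use $g$. For $k<i$ and $l>k$ we have $F^r_k\cap L_{>l}\subseteq F_l^{p_0}\cup F_l^{p_1}\subseteq F^r_l$, and $|F^r_k|<\kappa_k$. (C4): for $k\ge i$ use $g$. Let $k<i$ and $(\gamma,\beta)\in\Phi_k^{p_e}$. By \eqref{eq:amalg}, $s^r_k(\gamma)=s_k^{p_e}(\gamma)\subseteq s_k^{p_e}(\beta)=s^r_k(\beta)$ and $\gamma\in s^{p_e}_{\operatorname{lev}\gamma}(\beta)\subseteq s^r_{\operatorname{lev}\gamma}(\beta)$, and $(\gamma,\beta)\in\Phi_l^{p_e}\subseteq\Phi^r_l$ for $k<l<\operatorname{lev}\gamma$. (C5): $N_r(\gamma)\cap L_{<i}$ is contained in the union of $\{\gamma\}\cap L_{<i}$ and the sets $N_{p_e}(\gamma)\cap L_{<i}$ for those $e$ with $\gamma\in D_{p_e}$; all of these are in $I_{p_0}$, by the hypothesis on the ideals. And $N_r(\gamma)\cap L_{\ge i}$ equals $N_g(\gamma)\in I_g$ if $\gamma\in L_{\ge i}$ and is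 empty otherwise. By construction $r|i=g$.

\emph{$r\le p_e$.} (O1) was noted above. (O2): for $x\subseteq D_{p_e}$, $x\in I_r$ holds if and only if $x\cap L_{<i}\in I_{p_e}$ and $x\cap L_{\ge i}\in I_g\cap\mathcal P(D_{p_e|i})=I_{p_e|i}$, that is, if and only if $x\in I_{p_e}$. (O3): let $x\in I_{p_e}$, let $y_g\in I_g$ witness (O3) of $g\le p_e|i$ for $x\cap L_{\ge i}$, and put $y=x\cup y_g\in I_r$. Let $\gamma\in F_k^{p_e}$ with $N_{p_e}^{\ge k}(\gamma)\subseteq x$. If $k\ge i$, then $N_r^{\ge k}(\gamma)=N_g^{\ge k}(\gamma)\subseteq y_g$. Let $k<i$. For $l\in[k,i)$ with $l<\operatorname{lev}\gamma$ we have $\gamma\in F_l^{p_e}$ and $s^r_l(\gamma)=s_l^{p_e}(\gamma)\subseteq x$. It remains to consider $N_r(\gamma)\cap L_{\ge i}$. If $\operatorname{lev}\gamma\le i$, it is contained in $\{\gamma\}\subseteq x$. If $\operatorname{lev}\gamma>i$, then $\gamma\in F_i^{p_e}$ by (C2) and $N_{p_e}^{\ge i}(\gamma)\subseteq x\cap L_{\ge i}$, so $N_r^{\ge i}(\gamma)=N_g^{\ge i}(\gamma)\subseteq y_g$.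
\end{proof}

The last case shows why (O3) is stated for the sets $N^{\ge k}(\gamma)$ for every $k$: this form survives restriction to the upper levels. With $p_0=p_1$ the lemma gives the \emph{lifting property}: if $g\le p|i$, there is $r\le p$ with $r|i=g$.

For the rest of the paper $G$ is $\mathbb P$-generic over $V$. Put $G_i=\{p|i:p\in G\}$ and $\mathbb P/G_i=\{p\in\mathbb P:p|i\in G_i\}$, ordered as in $\mathbb P$.

\begin{lemma}\label{lem:proj}
$G_i$ is $\mathbb P^i$-generic over $V$, and $G$ is $\mathbb P/G_i$-generic over $V[G_i]$.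
\end{lemma}

\begin{proof}
$G_i$ is directed because restriction preserves the order. To see that it is upward closed, let $p\in G$ and $p|i\le g$. Let $\tilde g\in\mathbb P$ be $g$ with $\delta_k=0$ and $F_k=\Phi_k=\emptyset$ for $k<i$, and ideal $I_g$. Then $p\le\tilde g$, since only levels $\ge i$ occur in the components of $\tilde g$ and $I_{p|i}\subseteq I_p$. So $\tilde g\in G$ and $g=\tilde g|i\in G_i$. If $E\subseteq\mathbb P^i$ is dense, then $\{p:p|i\in E\}$ is dense in $\mathbb P$ by the lifting property, so $G_i$ meets $E$.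

The filter $G$ is a subset of $\mathbb P/G_i$. Let $g_0\in G_i$ force that $\dot E$ is a dense open subset of $\mathbb P/\dot G_i$, and let $p\in G$ with $p|i=g_0$. We claim that the conditions $r'$ with $r'|i\Vdash r'\in\dot E$ are dense below $p$; then $G$ contains one, and it belongs to the interpretation of $\dot E$ by $G_i$. Let $p'\le p$. Since $p'|i$ forces $p'\in\mathbb P/\dot G_i$, there are $g\le p'|i$ and $r\le p'$ with $g\Vdash r\in\dot E$. Then $g\Vdash r|i\in\dot G_i$, so $g$ is compatible with $r|i$, and after extending $g$ we have $g\le r|i$. Lift $g$ to $r'\le r$ with $r'|i=g$. Then $g$ forces $r'\in\mathbb P/\dot G_i$ and $r\in\dot E$, hence $r'\in\dot E$ by openness.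
\end{proof}

\begin{lemma}\label{lem:cc}
In $V[G_i]$, $\kappa_i$ is regular and $\mathbb P/G_i$ is $\kappa_i$-cc.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:dist} and (F1), $\kappa_i$ is regular in $V[G_i]$, and $V[G_i]$ has no new functions from $\bar\kappa_i$ to ordinals. So \eqref{eq:arith} and $2^{\bar\kappa_i}<\kappa_i$ hold in $V[G_i]$. Work there, and let $p_\xi\in\mathbb P/G_i$ for $\xi<\kappa_i$, with rank functions $\rho_\xi$. The sets $u_\xi=\{(k,\gamma):k<i,\ \gamma\in F_k^{p_\xi}\}$ have size at most $\bar\kappa_i$. By (F3) with $\mu=\bar\kappa_i$ we may assume that they form a $\Delta$-system with root $u$. Since $|L_{<i}|\le\bar\kappa_i$ and $|u|\le\bar\kappa_i$, there are at most $\bar\kappa_i^{|i|}\le2^{\bar\kappa_i}$ possibilities for $\langle\delta_k^{p_\xi}:k<i\rangle$, at most $2^{\bar\kappa_i}$ possibilities for the restriction of $\rho_\xi$ to $L_{<i}$, and at most $(2^{\bar\kappa_i})^{\bar\kappa_i}=2^{\bar\kappa_i}$ possibilities for $\langle s_k^{p_\xi}(\gamma):(k,\gamma)\in u\rangle$. As $2^{\bar\kappa_i}<\kappa_i$, there are $\xi\ne\eta$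 for which all these data coincide, and then $p_\xi,p_\eta$ satisfy the hypotheses of Lemma~\ref{lem:amalg}. Let $g\in G_i$ be a common extension of $p_\xi|i$ and $p_\eta|i$. The lemma gives $r\le p_\xi,p_\eta$ with $r|i=g$, so $r\in\mathbb P/G_i$.
\end{proof}

\begin{corollary}\label{cor:card}
In $V[G]$ every $\kappa_i$ is a regular cardinal, $\theta$ is regular, and $\lambda$ is a cardinal of cofinality $\theta$. If $A\in V[G]$, $A\subseteq L$ and $|A|<\kappa_i$, then $A\subseteq A'$ for some $A'\in V$ with $A'\subseteq L$ and $|A'|^V<\kappa_i$.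
\end{corollary}

\begin{proof}
$\kappa_i$ is regular in $V[G]$ by Lemmas~\ref{lem:proj} and~\ref{lem:cc} and (F2). The cardinal $\theta$ stays regular since no new sequences of length $\le\theta$ are added, and $\lambda$ is the supremum of the strictly increasing $\theta$-sequence of cardinals $\kappa_i$. By (F2), $A$ is covered by a subset of $L$ in $V[G_i]$ of size less than $\kappa_i$, and (F1) applies to this set by Corollary~\ref{cor:dist}.
\end{proof}

\section{The generic order: cofinality and short sequences}\label{sec:Q}

By (E4) and genericity every $\gamma\in L$ lies in $D_p$ for some $p\in G$. In $V[G]$ put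
\[
N(\gamma)=\bigcup\{N_p(\gamma):p\in G,\ \gamma\in D_p\},\qquad N(a)=\bigcup_{\gamma\in a}N(\gamma),\qquad Q=\{N(a):a\in[L]^{<\theta}\},
\]
and order $Q$ by inclusion. Then $\gamma\in N(\gamma)\subseteq\{\gamma\}\cup L_{<\operatorname{lev}\gamma}$. Any finitely many members of $G$ have a common extension in $G$, and $N_q(\gamma)$ increases with $q$. So for $p\in G$ the union defining $N(\gamma)$ may be taken over $q\in G$ with $q\le p$, and Lemma~\ref{lem:basic}(c), \eqref{eq:full} and \eqref{eq:link} give:
\begin{align}
\gamma\in F^p_k\ &\Longrightarrow\ p\Vdash N(\gamma)\cap L_{\ge k}\cap D_p=N_p^{\ge k}(\gamma),\label{eq:Gtrace}\\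
a\text{ is full in }p\ &\Longrightarrow\ p\Vdash N(a)\cap D_p=N_p(a),\label{eq:Gfull}\\
p\text{ links }a\text{ to }\beta\ &\Longrightarrow\ p\Vdash N(a)\subseteq N(\beta).\label{eq:Glink}
\end{align}
The set $[L]^{<\theta}$ is the same in $V$ and in $V[G]$ by Corollary~\ref{cor:dist}, and it has size $\lambda$ by the count in Example~\ref{ex:small}. So $|Q|\le\lambda$. The family $Q$ is closed under unions of fewer than $\theta$ members, so it is $\theta$-directed. We now verify requirement (A).

\begin{lemma}\label{lem:cof}
In $V[G]$, if $A\subseteq L$ and $|A|<\kappa_i$, then $L_i\not\subseteq N(A)$. Hence $|Q|=\operatorname{cof}(Q)=\lambda$ and $Q$ has no maximal elements.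
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:card} we may assume $A\in V$ and $|A|^V<\kappa_i$. Let $p\in\mathbb P$. By (E1) extend $p$ so that $A\cap L_{\ge i}\subseteq D$; this is possible since $|A|<\kappa_i\le\kappa_k$ for $k\ge i$. Apply (E2) with $A_k=A\cap L_{>k}$ for $k\ge i$ and $A_k=\emptyset$ for $k<i$, and call the result $p'$. By (E1) add the point $z=(i,\delta_i^{p'})$, obtaining $q$. If $\gamma\in A\cap L_{>i}$, then $\gamma\in F^q_i$ and $z\in D_q\setminus s^q_i(\gamma)$, so $q\Vdash z\notin N(\gamma)$ by \eqref{eq:Gtrace}. If $\gamma\in A\cap L_{\le i}$, then $N(\gamma)\cap L_i\subseteq\{\gamma\}$, and $\gamma\ne z$ because $A\cap L_i\subseteq D_{p'}$. So $q\Vdash z\notin N(A)$, and the first statement follows by density.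

Let $\{N(a_t):t\in T\}\subseteq Q$ with $|T|<\kappa_i$. Then $A=\bigcup_ta_t$ has size at most $|T|\cdot\theta<\kappa_i$. For $z\in L_i\setminus N(A)$ the set $N(\{z\})\in Q$ is contained in no $N(a_t)$. So $\operatorname{cof}(Q)\ge\kappa_i$ for all $i$, and $\lambda\le\operatorname{cof}(Q)\le|Q|\le\lambda$. Finally $N(a)\subsetneq N(a\cup\{z\})$ for $z\in L_0\setminus N(a)$.
\end{proof}

It remains to show that, in $V[G]$, every infinite regular $\kappa<\lambda$ with $\kappa\ne\theta$ is a caliber of $Q$. For $\kappa<\theta$ this is $\theta$-directedness. Let $\kappa$ with $\theta<\kappa<\lambda$ be regular in $V[G]$, hence in $V$, and let $\langle N(a_\xi):\xi<\kappa\rangle$ be a sequence in $Q$, with $\langle a_\xi:\xi<\kappa\rangle\in V[G]$. Each $a_\xi$ is contained in some $L_{<n}$, $n<\theta$, and one $n$ serves $\kappa$ many $\xi$. Passing to a subsequence, we assume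
\begin{equation}\label{eq:n}
a_\xi\in[L_{<n}]^{<\theta}\quad\text{for all }\xi<\kappa,\text{ with a fixed }n<\theta .
\end{equation}
We must find $\beta\in L$ with $N(a_\xi)\subseteq N(\beta)$ for $\kappa$ many $\xi$; note that $N(\beta)=N(\{\beta\})\in Q$. For short sequences this is the argument of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:short}
If $\theta<\kappa<\kappa_0$, there is $\beta\in L$ with $|\{\xi<\kappa:N(a_\xi)\subseteq N(\beta)\}|=\kappa$.
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:dist} the sequence $\langle a_\xi:\xi<\kappa\rangle$ lies in $V$, and $A=\bigcup_\xi a_\xi$ has size less than $\kappa_0$. Given any condition, extend it by (E4) to $p$ in which $A$ is full. Let $\rho$ be a rank function for $p$ and $q$ the cap extension of $(p,\rho)$. For each $\xi$ we have $N_p(a_\xi)\in I_p$, so $N_p(a_\xi)\subseteq x_{b(\xi)}$ for some $b(\xi)<\theta$. Some $b$ equals $b(\xi)$ for unboundedly many $\xi<\kappa$. For these $\xi$, $q$ links $a_\xi$ to the cap $\beta$ over $x_b$ by Lemma~\ref{lem:ext}, so $q\Vdash N(a_\xi)\subseteq N(\beta)$ by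 \eqref{eq:Glink}. Such conditions $q$ are dense.
\end{proof}

\section{Long sequences}\label{sec:long}

Now let $\kappa_0\le\kappa<\lambda$, so $\kappa>2^\theta$. Fix a name for $\langle a_\xi:\xi<\kappa\rangle$ such that the largest condition forces \eqref{eq:n}, and write $\dot a_\xi$ for the corresponding name of the $\xi$th term. No condition can make $\kappa$ many points full, so links to a common bound have to be created one index $\xi$ at a time, by a density argument. We proceed in two steps. First we find a small set $c$ that is a \emph{local} bound: on each domain $D_p$ it covers the traces of $\kappa$ many $N(a_\xi)$, the set of such $\xi$ depending on $p$. Then we show that a cap over $c$ becomes a true bound.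

\subsection*{A local bound}

\begin{lemma}\label{lem:local}
In $V[G]$ there is $c\in[L]^{<\theta}$ such that for every $p\in G$,
\[
|\{\xi<\kappa:N(a_\xi)\cap D_p\subseteq N(c)\}|=\kappa .
\]
\end{lemma}

If the lemma fails, every candidate $c$ is defeated on some domain from some index on. We build a condition $\hat p$ in $\theta$ steps, adding caps and defeating all candidates made of the caps so far. There are only $2^\theta<\kappa$ candidates, so some index $\xi^*$ lies beyond all the indices involved. A contradiction arises if $\hat p$ forces that the trace of \emph{any} member of $Q$ on $D_{\hat p}$ is covered by one of the candidates. The limit given by Lemma~\ref{lem:limit} need not do this: a set of bounded rank may gain points at each of the $\theta$ steps and so escape any fewer than $\theta$ caps. We use instead the ideal generated by the caps themselves.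

\begin{proof}
Suppose that $p_*\in G$ forces that $\kappa$ is regular and that the statement fails. Work in $V$. For $c\in[L]^{<\theta}$ let $E_c$ be the set of $r\le p_*$ such that, for some $\xi_0<\kappa$,
\begin{equation}\label{eq:defeat}
r\Vdash N(\dot a_\xi)\cap D_r\not\subseteq N(c)\text{ for all }\xi\in[\xi_0,\kappa).
\end{equation}
$E_c$ is open, because $D_r$ grows along extensions. It is dense below $p_*$: every $r_0\le p_*$ has an extension deciding a condition $p\in\dot G$ and a bound $\xi_0$ of $\{\xi:N(\dot a_\xi)\cap D_p\subseteq N(c)\}$, and a further extension $r\le p$ has $D_r\supseteq D_p$. By Corollary~\ref{cor:dist}, applied to the sets $E_c\cup\{r:r\perp p_*\}$, the intersection of fewer than $\kappa_0$ of the sets $E_c$ is dense below $p_*$.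

\emph{The sequence.} Build a $\le_e$-decreasing sequence $\langle(p_\eta,\rho_\eta):\eta<\theta\rangle$. Let $p_0=p_*$ with any rank function $\rho_0$, and use Lemma~\ref{lem:limit} at limits. Given $(p_\eta,\rho_\eta)$, let $p^+_\eta$ be its cap extension, let $x_{\eta,b}=\{z\in D_{p_\eta}:\rho_\eta(z)\le b\}$, and let $\varepsilon_{\eta,b}$ be the cap over $x_{\eta,b}$. Let $C_\eta=\{\varepsilon_{\zeta,b}:\zeta\le\eta,\ b<\theta\}$. Then $|[C_\eta]^{<\theta}|\le2^\theta<\kappa_0$, so there is $p_{\eta+1}\le p^+_\eta$ in $E_c$ for all $c\in[C_\eta]^{<\theta}$. Choose $\rho_{\eta+1}$ by Lemma~\ref{lem:exact} with $(p_{\eta+1},\rho_{\eta+1})\le_e(p_\eta,\rho_\eta)$.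

Let $C=\bigcup_{\eta<\theta}C_\eta$. For each $c\in[C]^{<\theta}$ fix $\eta(c)$ with $c\subseteq C_{\eta(c)}$, which exists as $\theta$ is regular, and fix $\xi(c)<\kappa$ such that \eqref{eq:defeat} holds for $r=p_{\eta(c)+1}$ and $\xi_0=\xi(c)$. Since $|[C]^{<\theta}|\le2^\theta<\kappa$, we have $\xi^*=\sup\{\xi(c):c\in[C]^{<\theta}\}<\kappa$.

\emph{The limit condition.} Let $\hat p$ have as its frame the union of the frames of the $p_\eta$ (Lemma~\ref{lem:union}, with $\theta<\kappa_0$). Write $\hat D,\hat N,\hat F_k,\hat\Phi_k$ for its components, and let $\hat I$ consist of all subsets of unions of fewer than $\theta$ of the sets $\hat N(\varepsilon)$, $\varepsilon\in C$. By Lemma~\ref{lem:ext} and Lemma~\ref{lem:basic}(c),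
\begin{equation}\label{eq:xcap}
x_{\eta,b}\subseteq N_{p^+_\eta}(\varepsilon_{\eta,b})\subseteq N_{p_{\eta+1}}(\varepsilon_{\eta,b})\subseteq\hat N(\varepsilon_{\eta,b}).
\end{equation}
The links now take over the role of exactness:
\begin{equation}\label{eq:capbound}
\gamma\in F_k^{p_\eta}\text{ and }N_{p_\eta}^{\ge k}(\gamma)\subseteq x_{\eta,b}\ \Longrightarrow\ \hat N^{\ge k}(\gamma)\subseteq\hat N(\varepsilon_{\eta,b}).
\end{equation}
Indeed, under the hypothesis $(\gamma,\varepsilon_{\eta,b})\in\Phi_k^{p^+_\eta}\subseteq\Phi_k^{p_{\eta+1}}\subseteq\hat\Phi_k$, and Lemma~\ref{lem:basic}(b) applies to the frame of $\hat p$.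

\emph{$\hat p$ satisfies (C5).} Enumerate the sets $\hat N(\varepsilon)$, $\varepsilon\in C$, as $\langle e_t:t<\theta\rangle$ and let $W_b=\bigcup_{t<b}e_t$. By regularity of $\theta$, $\hat I$ consists of the subsets of the sets $W_b$, $b<\theta$. Each $z\in D_{p_\eta}$ lies in some $x_{\eta,b}$, so $\bigcup_bW_b=\hat D$ by \eqref{eq:xcap}. Let $\rho(z)=\max(\operatorname{lev}z,\min\{b:z\in W_b\})$. If $\rho\le b$ on $x$, then $x\subseteq W_b$. Conversely each $e_t$, hence each $W_b$, has levels bounded below $\theta$, so $\rho$ is bounded on $W_b$. Thus $\rho$ generates $\hat I$. Let $\gamma\in\hat D$. If $\gamma$ lies in no $\hat F_k$, then $\hat N(\gamma)=\{\gamma\}\in\hat I$. Otherwise let $k$ be least with $\gamma\in\hat F_k$ and pick $\eta$ with $\gamma\in F_k^{p_\eta}$. As $N_{p_\eta}(\gamma)\in I_{p_\eta}$, there is $b$ with $N_{p_\eta}^{\ge k}(\gamma)\subseteq x_{\eta,b}$, and $\hat N(\gamma)=\hat N^{\ge k}(\gamma)\in\hat I$ by \eqref{eq:capbound}.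

\emph{$\hat p\le p_\eta$ for all $\eta$.} (O1) is in Lemma~\ref{lem:union}. (O2): if $x\in I_{p_\eta}$, then $x\subseteq x_{\eta,b}$ for some $b$, so $x\in\hat I$ by \eqref{eq:xcap}. For the converse it suffices, by Lemma~\ref{lem:basic}(d), to show that $\hat N(\varepsilon)\cap D_{p_\eta}\in I_{p_\eta}$ for $\varepsilon=\varepsilon_{\zeta,b}\in C$. Let $\zeta'=\max(\zeta+1,\eta)$. Since $\varepsilon\in F_0^{p_{\zeta'}}$, Lemma~\ref{lem:basic}(c) gives $\hat N(\varepsilon)\cap D_{p_{\zeta'}}=N_{p_{\zeta'}}(\varepsilon)\in I_{p_{\zeta'}}$, so $\hat N(\varepsilon)\cap D_{p_\eta}\in I_{p_{\zeta'}}\cap\mathcal P(D_{p_\eta})=I_{p_\eta}$. (O3): for $x\in I_{p_\eta}$ choose $b$ with $x\subseteq x_{\eta,b}$ and take $y=\hat N(\varepsilon_{\eta,b})$; this works by \eqref{eq:capbound}.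

\emph{The contradiction.} Choose $q\le\hat p$ and $a$ with $q\Vdash\dot a_{\xi^*}=a$; by (E4) we may assume that $a$ is full in $q$. Then $N_q(a)\in I_q$, so $N_q(a)\cap\hat D\in\hat I$ by (O2). Hence there is $c\in[C]^{<\theta}$ with $N_q(a)\cap\hat D\subseteq\hat N(c)$. By \eqref{eq:Gfull}, $q$ forces $N(a)\cap\hat D=N_q(a)\cap\hat D$, and $q\le\hat p$ forces $\hat N(c)\subseteq N(c)$. So $q\Vdash N(\dot a_{\xi^*})\cap\hat D\subseteq N(c)$. But $r=p_{\eta(c)+1}$ satisfies $q\le r$, $D_r\subseteq\hat D$ and $\xi^*\ge\xi(c)$, so $q\Vdash N(\dot a_{\xi^*})\cap\hat D\not\subseteq N(c)$ by \eqref{eq:defeat}.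
\end{proof}

\subsection*{From a local bound to a bound}

\begin{lemma}\label{lem:global}
In $V[G]$ there is $\beta\in L$ with $|\{\xi<\kappa:N(a_\xi)\subseteq N(\beta)\}|=\kappa$.
\end{lemma}

Let $\beta$ be a cap over $c$ and let $p$ be a condition that knows this. By Lemma~\ref{lem:local} there are a large $\xi$ and $q\le p$ deciding $\dot a_\xi=a$ such that $N_q(a)$ agrees with $N(\beta)$ on $D_p$, in the sense that $N_q(a)\cap D_p\subseteq N_p(\beta)$. Outside $D_p$ the condition $q$ may have decided that points of $N_q(a)$ are not in $N(\beta)$. We overrule $q$: we put these points into the traces of $\beta$, and of every point to which $\beta$ is linked, and link $a$ to $\beta$. The resulting $q'$ extends $p$, since only points outside $D_p$ are affected. But in general $q'\not\le q$, so $q'$ might no longer force $\dot a_\xi=a$. The remedy is to have the value of $\dot a_\xi$ decided by a condition $r\ge q$ from a family $R$ of fewer than $\kappa_i$ conditions fixed \emph{before} $\beta$ is chosen. On levels $\ge i$ the domain of $r$ will be inside $D_p$. On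 levels below $i$ the conditions in $R$ decide traces of fewer than $\kappa_i$ points in total, and $\beta$ is chosen so that the change never reaches these points.

\begin{proof}
Fix $c$ as in Lemma~\ref{lem:local} and $i<\theta$ with $\kappa<\kappa_i$.

\emph{Step 1: the deciding family.} Say that $r\in\mathbb P$ decides $\dot a_\xi$ if $r\Vdash_{\mathbb P}\dot a_\xi=a$ for some $a$. In $V[G_i]$ such conditions are dense in $\mathbb P/G_i$. For let $p|i\in G_i$. Given $g\le p|i$, lift $g$ to $r_0\le p$ and take $r\le r_0$ deciding $\dot a_\xi$; then $r|i\le g$. So the set of $r|i$ with $r\le p$ deciding $\dot a_\xi$ is dense below $p|i$, and $G_i$ contains such an $r|i$.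

In $V[G_i]$ choose for each $\xi<\kappa$ a maximal antichain $R_\xi$ of $\mathbb P/G_i$ consisting of conditions that decide $\dot a_\xi$. By Lemma~\ref{lem:cc}, each $R_\xi$ and $R=\bigcup_\xi R_\xi$ have size less than $\kappa_i$. By Corollary~\ref{cor:dist}, each $R_\xi$ and then the sequence $\langle R_\xi:\xi<\kappa\rangle$ lie in $V$, and $|R|^V<\kappa_i$. Choose $g_0\in G_i$ forcing over $\mathbb P^i$ that each $R_\xi$ is a maximal antichain of $\mathbb P/\dot G_i$. For $r\in R$ the set of $g\in\mathbb P^i$ that are below $r|i$ or incompatible with it is dense open. By Corollary~\ref{cor:dist}, $G_i$ contains some $g_1$ in all these sets, and $g_1\le r|i$ for all $r\in R$ because $r|i\in G_i$. Replacing $g_0$ by a common extension with $g_1$, we have $g_0\le r|i$ for all $r\in R$. Put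
\[
Z=\bigcup\{F^r_k:r\in R,\ k<i\}\in V,\qquad|Z|\le|R|\cdot\bar\kappa_i<\kappa_i .
\]
These are the points whose traces below level $i$ must not be changed.

Call $p_0\in\mathbb P$ \emph{good} if $p_0|i\le g_0$ and $p_0$ forces that $\kappa$ is regular and that $c$ is as in Lemma~\ref{lem:local}. Some member of $G$ is good, and extensions of good conditions are good. So it suffices to find, for each good $p_0$, a condition $p_1\le p_0$ and a point $\beta$ such that $p_1$ forces the statement for $\beta$. Work in $V$.

\emph{Step 2: the point $\beta$.} Let $m<\theta$ satisfy $m>i$, $m>n$ and $c\subseteq L_{<m}$. By (E1) extend $p_0$ so that $D\supseteq c\cup(Z\cap L_{\ge m})$; this is possible as $|c|<\theta$ and $|Z|<\kappa_i\le\kappa_k$ for $k\ge m$. Apply (E2) with $A_k=c\cap L_{>k}$ for $k<m$ and $A_k=Z\cap L_{>k}$ for $k\ge m$. The sizes are as required, and $A_k\cap L_{>l}\subseteq A_l$ for $k<l$: if $k,l$ are on the same side of $m$ we have equality, and if $k<m\le l$ the left side is empty. Call the result $p'$. Then $c$ is full in $p'$ and $Z\cap L_{>m}\subseteq F_m^{p'}$.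 Let $p_1$ be obtained from $p'$ by (E3) with $T=\{m\}$ and $w_m=N_{p'}(c)$, which lies in $I_{p'}$ and is contained in $L_{<m}$, and let $\beta=(m,\delta_m^{p'})$ be the cap. Then $\beta\in F_k^{p_1}$ for all $k<m$, and $p_1$ links $c$ to $\beta$. Moreover $\beta\notin Z$, because $Z\cap L_m\subseteq D_{p'}$ and $\beta\notin D_{p'}$; and
\begin{equation}\label{eq:protect}
\alpha\in Z\cap L_{>m}\text{ and }q\le p_1\ \Longrightarrow\ \beta\notin s^q_m(\alpha),
\end{equation}
because $\alpha\in F_m^{p'}$, $\beta\in D_{p_1}$, and $s^q_m(\alpha)\cap D_{p_1}=s_m^{p_1}(\alpha)=s_m^{p'}(\alpha)\subseteq D_{p'}$.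

\emph{Step 3: a condition $q$ to be modified.} Let $p\le p_1$ and $\zeta<\kappa$. We shall find $q'\le p$ and $\xi>\zeta$ with $q'\Vdash N(\dot a_\xi)\subseteq N(\beta)$. Then $p_1$ forces that $\{\xi:N(\dot a_\xi)\subseteq N(\beta)\}$ is unbounded in the regular cardinal $\kappa$, and the lemma follows.

Since $p$ is good and forces $p\in\dot G$, there are $\xi>\zeta$, $q\le p$ and $a\in[L_{<n}]^{<\theta}$ with $q\Vdash\dot a_\xi=a$ and $q\Vdash N(a)\cap D_p\subseteq N(c)$. As $q|i\le g_0$, Lemma~\ref{lem:proj} shows that every generic filter $G'\ni q$ meets the maximal antichain $R_\xi$ of $\mathbb P/G'_i$. So after extending $q$ we have $q\le r$ for some $r\in R_\xi$, and by (E4) we may assume that $a$ is full in $q$. Since $r$ decides $\dot a_\xi$ and $q\le r$, we have $r\Vdash\dot a_\xi=a$. By \eqref{eq:Gfull}, $q$ forces $N_q(a)\cap D_p=N(a)\cap D_p\subseteq N(c)\cap D_p=N_p(c)$. The outer terms are sets in $V$, so with \eqref{eq:link},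
\begin{equation}\label{eq:agree}
N_q(a)\cap D_p\subseteq N_p(c)\subseteq N_p(\beta).
\end{equation}
For $k<n$ let $e_k=(N_q(a)\cap L_k)\setminus D_p$, the points to be added on level $k$. Let $B_k$ be the set of all $\alpha$ for which there is a finite chain $\beta=\alpha_0,\dots,\alpha_t=\alpha$, $t\ge0$, with $(\alpha_u,\alpha_{u+1})\in\Phi^q_k$ for $u<t$. Then $\beta\in B_k\subseteq F^q_k$, as $k<n<m$, and every $\alpha\in B_k$ has $\operatorname{lev}\alpha\ge m$.

\emph{Step 4: $B_k\cap Z=\emptyset$ for $k<n$.} We know $\beta\notin Z$. Let $\beta=\alpha_0,\dots,\alpha_t$ be a chain with $t\ge1$. By (C4) the levels increase strictly and $\beta\in s^q_m(\alpha_1)$. For $1\le u<t$ we have $k<m<\operatorname{lev}\alpha_u$, so (C4) gives $(\alpha_u,\alpha_{u+1})\in\Phi^q_m$ and hence $s^q_m(\alpha_u)\subseteq s^q_m(\alpha_{u+1})$. So $\beta\in s^q_m(\alpha_t)$, and $\alpha_t\notin Z$ by \eqref{eq:protect}.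

\emph{Step 5: the condition $q'$.} Let $q'$ be $q$ with two changes, for each $k<n$:
\[
s_k^{q'}(\alpha)=s^q_k(\alpha)\cup e_k\ \text{ for }\alpha\in B_k,\qquad\Phi_k^{q'}=\Phi^q_k\cup\{(\gamma,\beta):\gamma\in a\cap L_{>k}\}.
\]
In particular $D_{q'}=D_q$, $F_k^{q'}=F^q_k$ and $I_{q'}=I_q$. For all $\alpha\in D_q$ and all $k$,
\begin{equation}\label{eq:grow}
N_{q'}^{\ge k}(\alpha)\subseteq N_q^{\ge k}(\alpha)\cup N_q(a),\qquad N_q(a)\in I_q .
\end{equation}
We also have
\begin{equation}\label{eq:absorb}
N_q(a)\cap L_l\subseteq s_l^{q'}(\beta)\quad\text{for }l<n :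
\end{equation}
a point of the left side in $D_p$ lies in $N_p(\beta)\cap L_l=s^p_l(\beta)\subseteq s^q_l(\beta)$ by \eqref{eq:agree}, and a point outside $D_p$ lies in $e_l$, while $\beta\in B_l$.

\emph{$q'\in\mathbb P$.} (C1) and (C2) are unchanged, (C3) holds as $e_k\subseteq D_q\cap L_k$, and (C5) follows from \eqref{eq:grow}. (C4) for an old pair $(\gamma,\alpha)\in\Phi^q_k$: if $k<n$ and $\gamma\in B_k$, then $\alpha\in B_k$, so both traces gain $e_k$; otherwise $s_k^{q'}(\gamma)=s^q_k(\gamma)\subseteq s^q_k(\alpha)\subseteq s_k^{q'}(\alpha)$. The other clauses persist because traces and sets of links only grow. (C4) for a new pair $(\gamma,\beta)\in\Phi_k^{q'}$, with $k<n$ and $\gamma\in a\cap L_{>k}$: we have $\gamma,\beta\in F^q_k$ and $\operatorname{lev}\gamma<n<m=\operatorname{lev}\beta$. So $\gamma\notin B_k$ and $s_k^{q'}(\gamma)=s^q_k(\gamma)\subseteq N_q(a)\cap L_k\subseteq s_k^{q'}(\beta)$ by \eqref{eq:absorb}. Also $\gamma\in s^{q'}_{\operatorname{lev}\gamma}(\beta)$ by \eqref{eq:absorb}. For $k<l<\operatorname{lev}\gamma$ we have $l<n$ and $\gamma\in a\cap L_{>l}$,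 so $(\gamma,\beta)\in\Phi_l^{q'}$.

\emph{$q'\le p$ and $q'\le r$.} Let $v$ be $p$ or $r$, so $q\le v$. The inclusions in (O1) and clause (O2) are inherited from $q\le v$. For (O3), if $y\in I_q$ works for $q\le v$ and $x\in I_v$, then $y\cup N_q(a)$ works for $q'$ by \eqref{eq:grow}. It remains to show $s_k^{q'}(\gamma)\cap D_v=s^v_k(\gamma)$ for $\gamma\in F^v_k$. This holds for $k\ge n$, where nothing changes, and for $k<n$ it holds as soon as $\gamma\notin B_k$ or $e_k\cap D_v=\emptyset$. For $v=p$ we have $e_k\cap D_p=\emptyset$ by definition. Let $v=r$. If $k<i$, then $\gamma\in F^r_k\subseteq Z$, so $\gamma\notin B_k$ by Step 4. If $k\ge i$, then $p|i\le g_0\le r|i$ gives $D_r\cap L_k\subseteq D_{g_0}\cap L_k\subseteq D_p$, so $e_k\cap D_r=\emptyset$.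

\emph{Conclusion.} As $q'\le r$, we have $q'\Vdash\dot a_\xi=a$. By \eqref{eq:absorb}, $a\subseteq N_{q'}(\beta)$, and $(\gamma,\beta)\in\Phi_0^{q'}$ for $\gamma\in a\cap L_{>0}$. So $q'$ links $a$ to $\beta$, and $q'\Vdash N(\dot a_\xi)\subseteq N(\beta)$ by \eqref{eq:Glink}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Corollary~\ref{cor:dist}, $\mathbb P$ adds no new sequences of length $\le\theta<\kappa_0$ of ground model elements. The statements on $\lambda$ and $\theta$ are in Corollary~\ref{cor:card}. The family $Q$ of Section~\ref{sec:Q} is $\theta$-directed, and Lemma~\ref{lem:cof} gives its size, its cofinality and the absence of maximal elements. Infinite regular cardinals below $\theta$ are calibers by directedness, those strictly between $\theta$ and $\kappa_0$ by Lemma~\ref{lem:short}, and those in $[\kappa_0,\lambda)$ by Lemma~\ref{lem:global}.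
\end{proof}

\begin{remark}\label{rem:hyp}
That $\lambda$ is a strong limit is used to keep the cardinals $\kappa_i=(2^{\tau_i})^+$ below $\lambda$, and in the bound $|Q|\le\lambda$. The size of the gaps between the $\kappa_i$ is used in Lemma~\ref{lem:cc}, through \eqref{eq:arith}, and in Lemma~\ref{lem:local}, through $2^\theta<\kappa_0$. The hypothesis $\theta>\omega$ makes Hechler's theorem applicable, and it cannot be dropped from Theorem~\ref{thm:B}, since $\operatorname{cf}\mathfrak d\ge\aleph_1$. The exception $\kappa\ne\theta$ in Theorem~\ref{thm:A} is necessary: each member of $Q$ has levels bounded below $\theta$, so it contains fewer than $\theta$ of the sets $N(\{(i,0)\})$, $i<\theta$.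
\end{remark}

\begin{thebibliography}{9}

\bibitem{Burke}
M.~R.~Burke, Arch. Math. Logic \textbf{36} (1997), 399--403.

\bibitem{Egoroff}
\emph{Generalized Egoroff's Theorem},
\texttt{https://www.sav.sk/journals/uploads/0317151610repic.pdf}.

\end{thebibliography}
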